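\title{Dyadic Gaussians span $W^{m,p}(\mathbb{R})$ if and only if $m\le 9$}

\begin{abstract}
Let $\psi(x)=e^{-x^2/2}$. We show that, for every $1\le p<\infty$, the finite linear combinations of the functions $\psi(2^jx-k)$, $j>0$, $k\in\mathbb{Z}$, are dense in the Sobolev space $W^{m,p}(\mathbb{R})$ if and only if $m\le 9$. This disproves the conjecture that they are dense for all $m$. The threshold reflects the inequalities $9<2\pi^2/(3\ln 2)<10$: removing an aliasing error gains the factor $e^{-2\pi^2/3}$ per octave of frequency, while $m$ derivatives cost the factor $2^m$. Density for $m\le9$ follows from a recursive inequality for annihilating functionals. For $m\ge10$ we construct an annihilating functional on a tree of frequencies, with weights obtained from a nonlinear system by a fixed point argument.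
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\psi(x)=e^{-x^2/2}$ on $\mathbb{R}$, and let $\psi_{j,k}(x)=\psi(2^jx-k)$ for $j,k\in\mathbb{Z}$ be its dyadic dilates and integer translates. For $m\in\mathbb{N}$ and $1\le p<\infty$, the Sobolev space $W^{m,p}=W^{m,p}(\mathbb{R})$ consists of the $f\in L^p(\mathbb{R})$ whose distributional derivatives $f^{(\nu)}$, $0\le\nu\le m$, lie in $L^p(\mathbb{R})$, with norm $\|f\|_{W^{m,p}}=\sum_{\nu=0}^m\|f^{(\nu)}\|_p$. A family of functions \emph{spans} $W^{m,p}$ if its finite linear combinations are dense in $W^{m,p}$. It is known that $\{\psi_{j,k}:j>0,\ k\in\mathbb{Z}\}$ spans $L^p(\mathbb{R})$ for $1\le p<\infty$, which is the case $m=0$, and it is conjectured in \cite{SSA} that this family spans $W^{m,p}$ for all $1\le p<\infty$ and all $m\in\mathbb{N}$. The conjecture is false.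

\begin{theorem}\label{thm:main}
Let $\psi(x)=e^{-x^2/2}$, $m\in\mathbb{N}$ and $1\le p<\infty$. Then $\{\psi_{j,k}:j>0,\ k\in\mathbb{Z}\}$ spans $W^{m,p}(\mathbb{R})$ if and only if $m\le 9$.
\end{theorem}

Throughout, $\hat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$, $e_\omega(x)=e^{2\pi i\omega x}$, and
\[
T=2\pi^2=19.7392\ldots,\qquad q=e^{-T},
\]
so that $\hat\psi(\xi)=\sqrt{2\pi}\,q^{\xi^2}$ and
\begin{equation}\label{eq:ft}
\hat\psi_{j,k}(\xi)=2^{-j}\sqrt{2\pi}\;q^{\xi^2/4^j}e^{-2\pi ik\xi2^{-j}} .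
\end{equation}

The conjecture is the natural guess. The Gaussian is smooth and $\hat\psi$ has no zeros, so the set of \emph{all} translates of $\psi$ spans $W^{m,p}$ for every $m$: a function $\varphi$ with $\hat\varphi\in C_c^\infty$ equals $\int h(t)\,\psi(\cdot-t)\,dt$ with $\hat h=\hat\varphi/\hat\psi\in C_c^\infty$, the Riemann sums of this integral converge in $W^{m,p}$, and such $\varphi$ are dense (Section~\ref{sec:facts}). In our family the centers at level $j$ form the lattice $2^{-j}\mathbb{Z}$, which fills the line as $j\to\infty$. The width of $\psi_{j,k}$, however, shrinks at the same rate as the mesh, so the levels do not improve with $j$. The Poisson summation formula, applied to $t\mapsto e^{2\pi ist}\psi(2^jx-t)$, makes this precise: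
\begin{equation}\label{eq:poisson}
\sum_{k\in\mathbb{Z}}e^{2\pi i\omega k2^{-j}}\psi_{j,k}=\sqrt{2\pi}\sum_{l\in\mathbb{Z}}q^{(s+l)^2}e_{\omega+2^jl},\qquad s=\omega2^{-j}.
\end{equation}
Level $j$ reproduces the frequency $\omega$ only together with its \emph{aliases} $\omega+2^jl$. For $\omega=0$ the right side is $\sqrt{2\pi}\,(1+2q\cos(2\pi2^jx)+\cdots)$. The ripple has relative amplitude $2q\approx5\cdot10^{-9}$ whatever $j$ is, and its $m$-th derivative has amplitude $2q(2\pi2^j)^m$. The ripple must therefore be removed with functions of a finer level, which create a smaller ripple of higher frequency, and so on. Each round gains a Gaussian factor and loses a power of the frequency ratio, and Theorem~\ref{thm:main} is the outcome of this competition.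

Section~\ref{sec:reflections} computes the balance and finds the number $T/(3\ln2)$, which lies between $9$ and $10$:
\[
9\ln2=6.23832\ldots,\qquad T/3=6.57973\ldots,\qquad 10\ln2=6.93147\ldots .
\]
Section~\ref{sec:spanning} proves spanning for $m\le9$. Sections~\ref{sec:tree}--\ref{sec:growth} prove failure for $m\ge10$; they do not use Section~\ref{sec:spanning}.

\section{Reflections and the exponent $T/(3\ln 2)$}\label{sec:reflections}

\subsection{Standard facts}\label{sec:facts}

Scalars are complex. Since $\psi$ is real, this does not affect spanning: one approximates real and imaginary parts separately, and takes real parts of approximants. We write $\langle g,f\rangle$ for the value of a linear functional $g$ at $f$, and use the following facts.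
\begin{itemize}
\item[(F1)] (Hahn--Banach) A family spans $W^{m,p}$ if and only if the zero functional is the only $g\in(W^{m,p})^*$ that annihilates it.
\item[(F2)] Schwartz functions are dense in $W^{m,p}$ for $p<\infty$, and convergence in the Schwartz topology implies convergence in $W^{m,p}$. Hence the functions $\varphi$ with $\hat\varphi\in C_c^\infty$ are dense: if $f$ is a Schwartz function and $\chi\in C_c^\infty$ equals $1$ near $0$, then $\hat f\,\chi(\cdot/R)\to\hat f$ in the Schwartz topology as $R\to\infty$.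
\item[(F3)] If $F\in W^{m,1}$ then $|\hat F(\xi)|\le(2\pi|\xi|)^{-m}\|F^{(m)}\|_1$ for $\xi\ne0$.
\item[(F4)] A Lipschitz function on an interval is differentiable almost everywhere, its Lipschitz constant $\operatorname{Lip}$ is the essential supremum of the modulus of its derivative, and the product and quotient rules hold. Derivative bounds for such functions are meant almost everywhere.
\item[(F5)] (Schauder--Tychonoff) A continuous map of a nonempty compact convex subset of a locally convex Hausdorff space into itself has a fixed point.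
\end{itemize}
The hypothesis $p<\infty$ enters through (F2). It cannot be dropped: finite combinations of the $\psi_{j,k}$ vanish at infinity, so they stay at uniform distance at least $1$ from the constant function $1$.

\subsection{Reflections}

Let $0<s\le\frac12$ in \eqref{eq:poisson}. Relative to the term $l=0$, the alias $\omega+2^jl$ carries the factor $q^{l^2+2ls}$, and the largest of these factors is $q^{1-2s}$, at $l=-1$. Up to much smaller terms, level $j$ thus allows us to trade $e_\omega$ for $-q^{1-2s}e_{\omega-2^j}$. The new frequency has the opposite sign and modulus $2^j-\omega\ge\omega$; we call the passage from $\omega$ to $\omega-2^j$ a \emph{reflection}.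

To follow reflections, write $\omega=2^I(1+u)$ with $I\in\mathbb{Z}$, $u\in[0,1]$, and $j=I+k$ with $k\ge2$, so that $s=(1+u)2^{-k}\le\frac12$. Put
\[
\tau_k(u)=1-(1+u)2^{1-k}\qquad(k\ge2,\ u\in[0,1]).
\]
Then
\begin{equation}\label{eq:reflection}
1-2s=\tau_k(u),\qquad 2^{I+k}-2^I(1+u)=2^{I+k-1}\bigl(1+\tau_k(u)\bigr).
\end{equation}
The number $\tau_k(u)$ is both the exponent of the Gaussian factor and the position of the new frequency within its octave. We record that
\begin{equation}\label{eq:tau}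
\begin{gathered}
\tau_2(u)=\tfrac{1-u}{2}\in[0,\tfrac12],\qquad \tau_3(u)=\tfrac{3-u}{4}\in[\tfrac12,\tfrac34],\qquad \tau_k(u)\in[\tfrac12,1-2^{1-k}]\ \ (k\ge3),\\
|\tau_k'|=2^{1-k}\le1-\tau_k,\qquad \tau_2(1)=0,\qquad \tau_{k+1}(1)=\tau_k(0)\ \ (k\ge2).
\end{gathered}
\end{equation}
The last identity holds because $2^I(1+1)$ and $2^{I+1}(1+0)$ are the same frequency.

Since $\tau_k$ is affine, the right measure of the size of a frequency is the piecewise linear logarithm
\[
L(\omega)=I+u\qquad\text{for }|\omega|=2^I(1+u),\ I\in\mathbb{Z},\ u\in[0,1],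
\]
which is well defined on $\mathbb{R}\setminus\{0\}$. The concave function $\log_2(1+u)-u$ vanishes at $u=0$ and $u=1$ and has maximum $0.086\ldots$ at $1+u=1/\ln2$, so
\begin{equation}\label{eq:Llog}
L(\omega)\le\log_2|\omega|\le L(\omega)+0.09 .
\end{equation}
By \eqref{eq:reflection}, a reflection increases $L$ by $\Delta_k(u)=k-1+\tau_k(u)-u$. Comparing the gain $\tau_k$ with the displacement $\Delta_k$, we find
\begin{equation}\label{eq:balance}
3\tau_k(u)=\Delta_k(u)-\varepsilon_k(u),\qquad \varepsilon_k(u)=k-1-2\tau_k(u)-u=k-3-u+(1+u)2^{2-k},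
\end{equation}
where
\begin{equation}\label{eq:eps}
\varepsilon_2=0,\qquad \varepsilon_3=\tfrac{1-u}{2},\qquad \varepsilon_4=\tfrac{5-3u}{4},\qquad \varepsilon_k\ge k-3-u .
\end{equation}
In particular $\varepsilon_k\ge0$ for all $k$. No reflection gains more than the factor $q^{1/3}$ per unit of $L$, and the reflection with $k=2$ gains exactly this factor. Both halves of the proof rest on \eqref{eq:balance}.

\subsection{The orbit of $4/3$}\label{sec:orbit}

The map $\tau_2$ fixes $u=\frac13$. The reflections with $k=2$ starting from $\omega=\frac43$ therefore produce the frequencies $Y_n=\frac43(-2)^n$, that is, $\frac43,-\frac83,\frac{16}3,\dots$; the step from $Y_n$ to $Y_{n+1}$ uses level $n+2$, where $|s|=\frac13$. Keep only the main alias in each step. After $n$ steps $e_{4/3}$ has been traded for $(-q^{1/3})^ne_{Y_n}$, whose $m$-th derivative has size $(2^mq^{1/3})^n$ up to a constant. This error tends to zero exactly when $m\ln2<T/3$, that is, when $m\le9$. By \eqref{eq:balance}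 and \eqref{eq:Llog}, no other sequence of levels does better: a chain of reflections that ends at the frequency $Y$ has accumulated a factor of at least a constant times $|Y|^{-T/(3\ln2)}$, against the cost $|Y|^m$. For instance, level $3$ reflects $\frac43$ to $-\frac{20}3$ with factor $q^{2/3}$, while two steps with $k=2$ give the same factor at the smaller frequency $\frac{16}3$.

This computation is only a heuristic. For $m\le9$ one has to localize the exponentials and control all aliases. For $m\ge10$ one has to exclude every approximation scheme, and by (F1) this amounts to constructing a functional.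

\section{Spanning for $m\le9$}\label{sec:spanning}

\begin{proposition}\label{prop:span}
Let $1\le p<\infty$. If $g\in(W^{9,p})^*$ annihilates all $\psi_{j,k}$ with $j\ge1$, $k\in\mathbb{Z}$, then $g=0$.
\end{proposition}

By (F1) the family then spans $W^{9,p}$. It also spans $W^{m,p}$ for $0\le m\le9$, because Schwartz functions lie in $W^{9,p}$ and are dense in $W^{m,p}$, and convergence in $W^{9,p}$ implies convergence in $W^{m,p}$.

Fix $g$ as in the proposition and $\varphi$ with $\hat\varphi\in C_c^\infty$, $\operatorname{supp}\hat\varphi\subset[-R,R]$. By (F2) it suffices to show $\langle g,\varphi\rangle=0$.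

\subsection{A recursive inequality}

We need a version of \eqref{eq:poisson} for the wave packets $e_\omega\varphi\in W^{9,p}$. The difficulty is that the factor $q^{l^2+2ls}$ varies over the spectrum of the packet, so an alias of $e_\omega\varphi$ is not a multiple of $e_{\omega+2^jl}\varphi$. For the Gaussian the variation is a pure exponential in the frequency, which amounts to a shift of $\varphi$ in the imaginary direction. We therefore enlarge the family: for $y\in\mathbb{R}$ define $\varphi_y$ by $\hat\varphi_y(\xi)=\hat\varphi(\xi)e^{-2\pi y\xi}$, that is, $\varphi_y(x)=\varphi(x+iy)$.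

For $f=\varphi_y^{(\nu)}$ with $0\le\nu\le9$ we have $\hat f(\xi)=(2\pi i\xi)^\nu\hat\varphi(\xi)e^{-2\pi y\xi}$, and $(1+4\pi^2x^2)|f(x)|\le\|\hat f\|_1+\|\hat f''\|_1\le C(1+|y|)^2e^{2\pi R|y|}$. Hence $\|\varphi_y^{(\nu)}\|_p\le Ce^{\beta|y|}$ with $\beta=2\pi R+1$, and the Leibniz rule gives
\begin{equation}\label{eq:packet}
\|e_\omega\varphi_y\|_{W^{9,p}}\le C(1+|\omega|)^9e^{\beta|y|}.
\end{equation}
Let $G(\omega,y)=\langle g,e_\omega\varphi_y\rangle$. Reflections change the sign of the frequency, so we treat $\omega$ and $-\omega$ together and define the even function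
\[
S(\omega)=\sup_{y\in\mathbb{R}}e^{-\beta|y|}\max\bigl(|G(\omega,y)|,|G(-\omega,y)|\bigr)\le C(1+|\omega|)^9 .
\]

\begin{lemma}\label{lem:recursion}
For all $\omega\ge0$ and $j\ge1$, with $s=\omega2^{-j}$ and $\lambda_j=e^{2\pi\beta2^{-j}}$,
\begin{equation}\label{eq:recursion}
S(\omega)\le\sum_{l\ne0}q^{l^2+2ls}\lambda_j^{|l|}\,S(\omega+2^jl).
\end{equation}
\end{lemma}

\begin{proof}
Let $\omega,y\in\mathbb{R}$ and $f=e_\omega\varphi_y$, so that $\hat f=\hat\varphi_y(\cdot-\omega)\in C_c^\infty$. The locally finite sum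
\[
H(\xi)=\sum_{l\in\mathbb{Z}}\hat f(\xi-2^jl)\,q^{-(\xi-2^jl)^2/4^j}
\]
is smooth and $2^j$-periodic, so its Fourier coefficients are absolutely summable. Define $F$ by $\hat F(\xi)=H(\xi)q^{\xi^2/4^j}$. By \eqref{eq:ft}, $\hat F=\sum_kb_k\hat\psi_{j,k}$ in $L^1$ with $\sum|b_k|<\infty$, hence $F=\sum_kb_k\psi_{j,k}$ uniformly. Since $\|\psi_{j,k}\|_{W^{9,p}}$ does not depend on $k$, the series also converges in $W^{9,p}$, necessarily to $F$, and $\langle g,F\rangle=0$.

Now expand $F$ in aliases. For the $l$-th term of $H$ write $\xi=2^jl+\omega+t$. Then $\bigl(\xi^2-(\xi-2^jl)^2\bigr)/4^j=l^2+2l(\omega+t)2^{-j}$, and $q^{2lt2^{-j}}=e^{-2\pi(2\pi l2^{-j})t}$ because $2T=4\pi^2$. The $l$-th term of $\hat F$ is therefore $q^{l^2+2l\omega2^{-j}}\hat\varphi_{y+2\pi l2^{-j}}(t)$, and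
\[
F=\sum_{l\in\mathbb{Z}}q^{l^2+2l\omega2^{-j}}\,e_{\omega+2^jl}\,\varphi_{y+2\pi l2^{-j}} .
\]
The factor $q^{l^2}$ makes this series converge uniformly, since $\|\hat\varphi_{y'}\|_1\le Ce^{2\pi R|y'|}$, and absolutely in $W^{9,p}$, by \eqref{eq:packet}. Applying $g$ and isolating $l=0$ gives
\[
G(\omega,y)=-\sum_{l\ne0}q^{l^2+2l\omega2^{-j}}G\bigl(\omega+2^jl,\,y+2\pi l2^{-j}\bigr).
\]
Replacing $\omega$ by $-\omega$ and $l$ by $-l$ gives the same formula for $G(-\omega,y)$, with $G(-\omega-2^jl,\,y-2\pi l2^{-j})$ on the right. In both formulas $e^{-\beta|y|}$ times the modulus of the $l$-th value of $G$ is at most $\lambda_j^{|l|}S(\omega+2^jl)$.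
\end{proof}

\subsection{A weight that the recursion contracts}

We know that $S$ grows at most like $|\omega|^9$, and we want to choose, for each large $\omega$, a level at which \eqref{eq:recursion} improves the constant in this bound by a fixed factor. Identity \eqref{eq:balance} suggests measuring growth by $w(\omega)=2^{9L(\omega)}$. By \eqref{eq:Llog} and $2^{0.81}<1.76$,
\begin{equation}\label{eq:weight}
|\omega|^9/1.76\le w(\omega)\le|\omega|^9 .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:span}]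
Let $d=T/3-9\ln2>0.341$. Choose $\Omega\ge1$ such that $\lambda_j\le1.01$ whenever $2^j\ge2\Omega$, and let $K=\sup_{\omega\ge\Omega}S(\omega)/w(\omega)$, which is finite by \eqref{eq:weight}. Let $\omega=2^I(1+u)\ge\Omega$ with $0\le u<1$; then $I\ge0$. We use the level $j=I+k$ with $k=2$ if $u\le0.9$ and $k=3$ if $u>0.9$. The second case is needed because, as $u\to1$, the reflection with $k=2$ hardly moves $|\omega|$ and gains nothing. In both cases
\[
0.2375\le s\le0.475 .
\]
Hence $2^j\ge2\omega\ge2\Omega$, so $\lambda_j\le1.01$, and $|\omega+2^jl|\ge2^j-\omega\ge\Omega$ for $l\ne0$, so that $S\le Kw$ at all frequencies on the right of \eqref{eq:recursion}. It remains to bound $\sum_{l\ne0}B_l$, where $B_l=1.01^{|l|}q^{l^2+2ls}w(\omega+2^jl)/w(\omega)$.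

\emph{The reflection $l=-1$.} By \eqref{eq:reflection} and \eqref{eq:balance},
\[
q^{1-2s}\,\frac{w(2^j-\omega)}{w(\omega)}=\exp\bigl(-T\tau_k+9\ln2\cdot\Delta_k\bigr)=\exp\bigl(\tfrac T3\varepsilon_k(u)-d\,\Delta_k(u)\bigr).
\]
For $k=2$, $u\le0.9$ we have $\varepsilon_2=0$ and $\Delta_2=\frac32(1-u)\ge0.15$, so this is at most $e^{-0.051}<0.951$. For $k=3$, $u>0.9$ we have $\frac T3\varepsilon_3=\frac T6(1-u)<0.33$ and $\Delta_3=\frac{11-5u}4\ge1.5$, so it is at most $e^{0.33-0.51}<0.85$. Thus $B_{-1}\le1.01\cdot0.951$.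

\emph{The other aliases.} By \eqref{eq:weight}, $w(\omega+2^jl)/w(\omega)\le1.76\,(|l+s|/s)^9$, and $1/s<4.22$. Therefore
\begin{align*}
B_n&\le1.76\cdot1.01^nq^{n^2+0.475n}(5.22n)^9\qquad(n\ge1),\\
B_{-n}&\le1.76\cdot1.01^nq^{n^2-0.95n}(4.22n)^9\qquad(n\ge2).
\end{align*}
The first bound at $n=1$ is less than $1.76\cdot1.01\cdot2.3\cdot10^{-13}\cdot2.9\cdot10^6<2\cdot10^{-6}$, and the second at $n=2$ is less than $1.8\cdot q^{2.1}\cdot8.44^9<10^{-8}$. The ratios of successive bounds are at most $1.01\,q^{3.475}\,2^9$ and $1.01\,q^{4.05}\,(1.5)^9$, both below $10^{-3}$. These terms add up to less than $10^{-5}$.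

Altogether $S(\omega)\le(1.01\cdot0.951+10^{-5})Kw(\omega)\le0.97\,Kw(\omega)$ for all $\omega\ge\Omega$. So $K\le0.97K$, which forces $K=0$, and $S$ vanishes for $|\omega|\ge\Omega$. Finally choose $j\ge1$ with $2^j\ge\Omega$ and apply \eqref{eq:recursion} at $\omega=0$: all frequencies on the right have modulus at least $\Omega$, so $S(0)=0$, and $\langle g,\varphi\rangle=G(0,0)=0$.
\end{proof}

The hypothesis on $m$ was used through $d>0$. With $10$ in place of $9$ the number $d$ is negative, and the factor of the reflection exceeds $1$ for every $k\ge2$ and $u<1$.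

\section{A functional on a tree of frequencies}\label{sec:tree}

\subsection{From the orbit to a tree}

We look for an annihilating functional of the form $f\mapsto\sum_Yc(Y)\hat f(-Y)$, where $Y$ runs through a subset of $1+u+\mathbb{Z}$. By \eqref{eq:ft} its value at $\psi_{j,l}$ is a multiple of $\sum_Yc(Y)q^{Y^2/4^j}e^{2\pi iYl2^{-j}}$. The exponential depends only on the class of $Y$ modulo $2^j$, so it suffices that $\sum c(Y)q^{Y^2/4^j}$ vanish over each class. By (F3), the functional is bounded on $W^{m,1}$ if $\sum|c(Y)||Y|^{-m}<\infty$. We place a unit mass at the root $1+u\in[1,2]$ and treat the levels $j\ge2$, at which the root can be reflected; a dilation will take care of $j=1$.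

Try the orbit $Y_n=\frac43(-2)^n$ of Section~\ref{sec:orbit}, with coefficients $c_n$ and $c_0=1$. Since $Y_{n+1}-Y_n=\pm2^{n+2}$, the class of $Y_n$ modulo $2^{n+2}$ contains $Y_n,Y_{n+1},Y_{n+2},\dots$, and the condition at level $n+2$ reads
\[
c_nq^{1/9}+c_{n+1}q^{4/9}+c_{n+2}q^{16/9}+\cdots=0 .
\]
The first two terms suggest $c_{n+1}\approx-q^{-1/3}c_n$; the third term is then smaller by the factor $q$. So $|c_n||Y_n|^{-m}$ behaves like $(e^{T/3}2^{-m})^n$, which is summable for $m\ge10$. But the orbit is not enough. Modulo $8$, the point $\frac43$ is alone in its class, since $Y_n-Y_0\equiv4$ for $n\ge1$. It needs a partner at level $3$, the reflection $\frac43-8$, another at level $4$, and so on, and each new point needs partners of its own. This leads to a tree.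

Let $\mathcal{W}$ be the set of finite words $\mathbf{k}=(k_1,\dots,k_n)$ with letters $k_\nu\ge2$ and length $|\mathbf{k}|=n\ge0$; the empty word is $\emptyset$, and juxtaposition denotes concatenation. For $u\in[0,1]$ put $\tau_{\mathbf{k}}=\tau_{k_n}\circ\cdots\circ\tau_{k_1}$ (the identity for $\mathbf{k}=\emptyset$) and
\[
I(\mathbf{k})=\sum_{\nu=1}^n(k_\nu-1),\qquad Y_{\mathbf{k}}(u)=(-1)^n2^{I(\mathbf{k})}\bigl(1+\tau_{\mathbf{k}}(u)\bigr).
\]
Then $|Y_{\mathbf{k}}|\ge2^{I(\mathbf{k})}$, and \eqref{eq:reflection} shows that appending a letter is a reflection: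
\begin{equation}\label{eq:child}
Y_{\mathbf{k}k}=Y_{\mathbf{k}}-(-1)^{|\mathbf{k}|}\,2^{I(\mathbf{k})+k}.
\end{equation}
Consequently $Y_{\mathbf{k}}(u)=1+u+M_{\mathbf{k}}$ with an integer $M_{\mathbf{k}}$ that does not depend on $u$. Figure~\ref{fig:tree} shows the beginning of the tree.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.55cm,y=1cm,every node/.style={draw,rounded corners,fill=white,inner sep=2.5pt,font=\small}]
\draw[gray] (-4.4,0)--(3.4,0);
\node (a) at (-4,0) {$-\frac{44}{3}$};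
\node (b) at (-3,0) {$-\frac{32}{3}$};
\node (c) at (-2,0) {$-\frac{20}{3}$};
\node (d) at (-1,0) {$-\frac{8}{3}$};
\node[very thick] (r) at (0,0) {$\frac{4}{3}$};
\node (e) at (1,0) {$\frac{16}{3}$};
\node (f) at (2,0) {$\frac{28}{3}$};
\node (g) at (3,0) {$\frac{40}{3}$};
\draw[->] (r) to[bend right=30] (d);
\draw[->] (r) to[bend right=40] (c);
\draw[->] (d) to[bend right=40] (e);
\draw[->,dashed] (r) to[bend right=55] (a);
\draw[->,dashed] (e) to[bend right=55] (b);
\draw[->,dashed] (d) to[bend right=55] (g);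
\draw[->,dashed] (c) to[bend right=55] (f);
\end{tikzpicture}
\caption{The frequencies of modulus less than $16$ in the tree with root $\frac43$. An arrow joins a frequency to a child obtained by adding or subtracting a power of $2$. The dashed arrows have length $16$: each of the four frequencies of modulus less than $8$ is paired with a child in its class modulo $16$, and this child cancels it, to leading order, at level $j=4$.}
\label{fig:tree}
\end{figure}

The subtree below a vertex is a dilated, possibly reflected, copy of the tree with another root. We choose coefficients with the same self-similarity. Given functions $\alpha_k:[0,1]\to(0,\infty)$, $k\ge2$, let $c_\emptyset=1$ and $c_{\mathbf{k}k}(u)=-c_{\mathbf{k}}(u)\,\alpha_k(\tau_{\mathbf{k}}(u))$. For all words $\mathbf{h},\mathbf{t}$,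
\begin{equation}\label{eq:selfsim}
c_{\mathbf{h}\mathbf{t}}(u)=c_{\mathbf{h}}(u)\,c_{\mathbf{t}}(\tau_{\mathbf{h}}(u)),\qquad |Y_{\mathbf{h}\mathbf{t}}(u)|=2^{I(\mathbf{h})}\,|Y_{\mathbf{t}}(\tau_{\mathbf{h}}(u))| .
\end{equation}

\begin{proposition}\label{prop:weights}
There are functions $\alpha_k:[0,1]\to(0,\infty)$, $k\ge2$, with the following properties.
\begin{itemize}
\item[(a)] $\displaystyle\sup_{u\in[0,1]}\sum_{\mathbf{k}\in\mathcal{W}}|c_{\mathbf{k}}(u)|\,2^{-10I(\mathbf{k})}<\infty$.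
\item[(b)] $\displaystyle\sum_{\mathbf{k}\in\mathcal{W}}c_{\mathbf{k}}(u)\,q^{Y_{\mathbf{k}}(u)^2/4^j}e^{2\pi iY_{\mathbf{k}}(u)l2^{-j}}=0$ for all $u\in[0,1]$, $j\ge2$, $l\in\mathbb{Z}$.
\item[(c)] $\operatorname{Lip}(\ln\alpha_k)\le30$ for all $k\ge2$.
\end{itemize}
\end{proposition}

For real $t$ the sequence $2^{10I}q^{4^{t+I}}$, $I\ge0$, is bounded. Since $|Y_{\mathbf{k}}|\ge2^{I(\mathbf{k})}$, property (a) implies
\begin{equation}\label{eq:gausssum}
\sup_{u\in[0,1]}\sum_{\mathbf{k}\in\mathcal{W}}|c_{\mathbf{k}}(u)|\,q^{4^tY_{\mathbf{k}}(u)^2}<\infty\qquad(t\in\mathbb{R});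
\end{equation}
in particular the series in (b) converges absolutely. Proposition~\ref{prop:weights} is proved in Sections~\ref{sec:equations}--\ref{sec:growth}. We first derive the theorem from it.

\subsection{The functional}

For $p=1$ a single $u\in(0,1)$ would suffice, by (a), (b) and (F3). For $p>1$ we cannot bound point values of $\hat f$ in this way, and we average over $u$ against a Lipschitz bump. This is where (c) is used.

\begin{proposition}\label{prop:functional}
Let $1\le p<\infty$. There is $g\in(W^{10,p})^*$ that annihilates all $\psi_{j,l}$ with $j\ge2$, $l\in\mathbb{Z}$, and does not vanish on some Schwartz function.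
\end{proposition}

\begin{proof}
In this proof $C$ denotes constants independent of the word $\mathbf{k}$. The function $\ln|c_{\mathbf{k}}|$ is the sum over $\nu=1,\dots,|\mathbf{k}|$ of the functions $\ln\alpha_{k_\nu}\circ\tau_{(k_1,\dots,k_{\nu-1})}$. Since $|\tau_k'|\le\frac12$, (c) gives $\operatorname{Lip}(\ln|c_{\mathbf{k}}|)\le\sum_{\nu\ge1}30\cdot2^{-(\nu-1)}=60$. The sign of $c_{\mathbf{k}}$ is constant, so
\[
\sup|c_{\mathbf{k}}|\le e^{60}|c_{\mathbf{k}}(\tfrac12)|,\qquad \operatorname{Lip}(c_{\mathbf{k}})\le60\sup|c_{\mathbf{k}}| .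
\]
Let $P(u)=\max(0,\frac14-|u-\frac12|)$ and
\[
h_{\mathbf{k}}(x)=\int_0^1P(u)\,c_{\mathbf{k}}(u)\,e^{2\pi i(1+u)x}\,du .
\]
For $0\le\nu\le10$, $h_{\mathbf{k}}^{(\nu)}$ is the inverse Fourier transform of $(2\pi i\xi)^\nu P(\xi-1)c_{\mathbf{k}}(\xi-1)$, a Lipschitz function on $\mathbb{R}$ supported in $[1,2]$ whose supremum and Lipschitz constant are at most $C|c_{\mathbf{k}}(\frac12)|$. The same bound therefore holds for $\|h_{\mathbf{k}}^{(\nu)}\|_\infty$ and, by Plancherel's theorem, for $\|h_{\mathbf{k}}^{(\nu)}\|_2$ and $\|xh_{\mathbf{k}}^{(\nu)}\|_2$. The Cauchy--Schwarz inequality with the weight $(1+x^2)^{-1/2}\in L^2$ extends it to $\|h_{\mathbf{k}}^{(\nu)}\|_1$. A bound in $L^1$ and $L^\infty$ is a bound in $L^{p'}$, where $1/p+1/p'=1$, so $\|h_{\mathbf{k}}^{(\nu)}\|_{p'}\le C|c_{\mathbf{k}}(\frac12)|$.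

For $f\in W^{10,p}$ define
\[
\langle g,f\rangle=\sum_{\mathbf{k}\in\mathcal{W}}\int_{\mathbb{R}}e^{2\pi iM_{\mathbf{k}}x}h_{\mathbf{k}}(x)f(x)\,dx .
\]
The term $\mathbf{k}=\emptyset$ is at most $\|h_\emptyset\|_{p'}\|f\|_p$. For $\mathbf{k}\ne\emptyset$ we have $I(\mathbf{k})\ge1$ and $|M_{\mathbf{k}}|\ge|Y_{\mathbf{k}}(\frac12)|-\frac32\ge2^{I(\mathbf{k})}-\frac32\ge\frac142^{I(\mathbf{k})}$. By the Leibniz rule and H\"older's inequality $h_{\mathbf{k}}f\in W^{10,1}$, and (F3) bounds the term by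
\[
C|M_{\mathbf{k}}|^{-10}\sum_{\nu=0}^{10}\|h_{\mathbf{k}}^{(\nu)}\|_{p'}\|f^{(10-\nu)}\|_p\le C\,2^{-10I(\mathbf{k})}|c_{\mathbf{k}}(\tfrac12)|\,\|f\|_{W^{10,p}} .
\]
By (a) the series converges absolutely, and $g\in(W^{10,p})^*$.

For a Schwartz function $f$, Fubini's theorem and $Y_{\mathbf{k}}(u)=1+u+M_{\mathbf{k}}$ give
\[
\langle g,f\rangle=\sum_{\mathbf{k}\in\mathcal{W}}\int_0^1P(u)\,c_{\mathbf{k}}(u)\,\hat f(-Y_{\mathbf{k}}(u))\,du .
\]
For $f=\psi_{j,l}$ we have $\hat f(-Y)=2^{-j}\sqrt{2\pi}\,q^{Y^2/4^j}e^{2\pi iYl2^{-j}}$. By \eqref{eq:gausssum} with $t=-j$ we may interchange sum and integral, and (b) gives $\langle g,\psi_{j,l}\rangle=0$ for $j\ge2$. Finally let $f$ be such that $\omega\mapsto\hat f(-\omega)$ lies in $C_c^\infty((1,2))$, is nonnegative, and is positive at $\frac32$. As $|Y_{\mathbf{k}}|\ge2$ for $\mathbf{k}\ne\emptyset$, only the root contributes, and $\langle g,f\rangle=\int_0^1P(u)\hat f(-1-u)\,du>0$.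
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $m\le9$ was settled in Section~\ref{sec:spanning}. Let $m\ge10$. The restriction to $W^{m,p}$ of the functional of Proposition~\ref{prop:functional} is continuous and nonzero, so $\{\psi_{j,k}:j\ge2\}$ does not span $W^{m,p}$. The dilation $f\mapsto f(2\,\cdot)$ is an isomorphism of $W^{m,p}$ onto itself that takes $\psi_{j,k}$ to $\psi_{j+1,k}$, so $\{\psi_{j,k}:j\ge1\}$ does not span $W^{m,p}$ either.
\end{proof}

\section{Equations for the weights}\label{sec:equations}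

Consider the vertex $Y_{\mathbf{h}}$ at a level $j=I(\mathbf{h})+k'$ with $k'\ge2$. By \eqref{eq:child}, its children $Y_{\mathbf{h}k}$ with $k\ge k'$ and all their descendants lie in its class modulo $2^j$. We ask that they cancel it. To express this we need the total contribution of a subtree to a Gaussian sum, which should be
\begin{equation}\label{eq:series}
\Theta_r(z)=\sum_{\mathbf{k}\in\mathcal{W}}c_{\mathbf{k}}(z)\,q^{4^{r-1}Y_{\mathbf{k}}(z)^2}\qquad(r\ge0,\ z\in[0,1]).
\end{equation}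
We are led to two families of equations,
\begin{align}
\sum_{k\ge k'}\alpha_k(u)\,\Theta_{k-k'}(\tau_k(u))&=q^{4^{-k'}(1+u)^2}&&(k'\ge2),\label{eq:cancel}\\
\Theta_r(z)+\sum_{k\ge2}\alpha_k(z)\,\Theta_{r+k-1}(\tau_k(z))&=q^{4^{r-1}(1+z)^2}&&(r\ge0).\label{eq:split}
\end{align}
Equation \eqref{eq:cancel} is the cancellation at the root, and \eqref{eq:split} splits \eqref{eq:series} into the root and the subtrees below its children. Since the convergence of \eqref{eq:series} is not known in advance, we treat both the $\alpha_k$ and the $\Theta_r$ as unknowns and recover \eqref{eq:series} afterwards.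

\begin{lemma}\label{lem:tree}
Let $\alpha_k:[0,1]\to(0,\infty)$ satisfy Proposition~\ref{prop:weights}(a), and let $\Theta_r:[0,1]\to\mathbb{R}$ satisfy $|\Theta_r|\le C2^{-10r}$ for $r\ge0$, \eqref{eq:cancel} and \eqref{eq:split}. Then \eqref{eq:series} and Proposition~\ref{prop:weights}(b) hold.
\end{lemma}

\begin{proof}
\emph{The series.} Fix $r,z$ and let $\Sigma_n=\sum_{|\mathbf{k}|=n}c_{\mathbf{k}}(z)\,\Theta_{r+I(\mathbf{k})}(\tau_{\mathbf{k}}(z))$, so that $\Sigma_0=\Theta_r(z)$. The sum of the moduli of the terms of $\Sigma_n$ is at most $C\sum_{|\mathbf{k}|=n}|c_{\mathbf{k}}(z)|2^{-10I(\mathbf{k})}$, which is finite and tends to $0$ by (a). Apply \eqref{eq:split} with index $r+I(\mathbf{k})$ at the point $\tau_{\mathbf{k}}(z)$ to each term of $\Sigma_n$. Since $4^{r+I(\mathbf{k})-1}(1+\tau_{\mathbf{k}}(z))^2=4^{r-1}Y_{\mathbf{k}}(z)^2$ and $I(\mathbf{k}k)=I(\mathbf{k})+k-1$, we obtain $\Sigma_n=\sum_{|\mathbf{k}|=n}c_{\mathbf{k}}(z)q^{4^{r-1}Y_{\mathbf{k}}(z)^2}+\Sigma_{n+1}$.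 Summing over $n$ gives \eqref{eq:series}; the series converges absolutely by \eqref{eq:gausssum}.

\emph{Cancellation.} Fix $u$, $j\ge2$ and $l$. The series in (b) converges absolutely, so we may group its terms. The \emph{head} of a word is its longest initial segment $\mathbf{h}$ with $I(\mathbf{h})\le j-2$; it exists because $I(\emptyset)=0$. As $I$ increases strictly when a letter is appended, the words with head $\mathbf{h}$ are $\mathbf{h}$ itself and the words $\mathbf{h}k\mathbf{t}$ with $I(\mathbf{h})+k-1\ge j-1$, that is, $k\ge k':=j-I(\mathbf{h})\ge2$, and $\mathbf{t}\in\mathcal{W}$ arbitrary. For these words $Y_{\mathbf{h}k\mathbf{t}}-Y_{\mathbf{h}}\in2^j\mathbb{Z}$ by \eqref{eq:child}: the first shift is $\pm2^{I(\mathbf{h})+k}$ with $I(\mathbf{h})+k\ge j$, and each later shift is $\pm2^{I+k''}$ with $I\ge j-1$, $k''\ge2$. So the exponential factor is constant on the group. Let $v=\tau_{\mathbf{h}}(u)$. Then $Y_{\mathbf{h}}(u)^2/4^j=4^{-k'}(1+v)^2$, and by \eqref{eq:selfsim}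
\[
c_{\mathbf{h}k\mathbf{t}}(u)=-c_{\mathbf{h}}(u)\,\alpha_k(v)\,c_{\mathbf{t}}(\tau_k(v)),\qquad Y_{\mathbf{h}k\mathbf{t}}(u)^2/4^j=4^{(k-k')-1}\,Y_{\mathbf{t}}(\tau_k(v))^2 .
\]
Summing over $\mathbf{t}$ with \eqref{eq:series}, we find that the group contributes
\[
c_{\mathbf{h}}(u)\,e^{2\pi iY_{\mathbf{h}}(u)l2^{-j}}\Bigl[q^{4^{-k'}(1+v)^2}-\sum_{k\ge k'}\alpha_k(v)\,\Theta_{k-k'}(\tau_k(v))\Bigr],
\]
which is zero by \eqref{eq:cancel}.
\end{proof}

We now remove the Gaussian factors. Write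
\begin{equation}\label{eq:normalize}
\Theta_r(z)=q^{4^{r-1}(1+z)^2}\Lambda_r(z),\qquad \alpha_k(u)=q^{-\tau_k(u)}\frac{a_k(u)}{\Lambda_0(\tau_k(u))},\qquad \rho_r=\frac{\Lambda_r}{\Lambda_0},
\end{equation}
assuming $\Lambda_0>0$ on $[0,1)$, an interval that contains the range of every $\tau_k$. Thus $\Lambda_r$ compares a subtree with its root, and $a_k=1$ would mean that the subtree below the $k$-th child alone cancels the root at level $k$. Let $s=(1+u)2^{-k}$; then $1+\tau_k(u)=2(1-s)$ and $(1-s)^2-s^2=\tau_k(u)$. For every $n\ge0$,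
\[
\alpha_k(u)\,\Theta_n(\tau_k(u))\,q^{-4^ns^2}=q^{4^n(1-s)^2-4^ns^2-\tau_k(u)}a_k(u)\rho_n(\tau_k(u))=q^{(4^n-1)\tau_k(u)}a_k(u)\rho_n(\tau_k(u)).
\]
In \eqref{eq:cancel} the right side is $q^{4^ns^2}$ with $n=k-k'$, and in \eqref{eq:split} it is $q^{4^ns^2}$ with $n=r+k-1$. Dividing by the right sides turns \eqref{eq:cancel} and \eqref{eq:split}, term by term, into
\begin{align}
a_k(u)&=1-\sum_{r\ge1}q^{(4^r-1)\tau_{k+r}(u)}\rho_r(\tau_{k+r}(u))\,a_{k+r}(u)&&(k\ge2),\label{eq:a}\\
\Lambda_r(z)&=1-\sum_{k\ge2}q^{(4^{r+k-1}-1)\tau_k(z)}\rho_{r+k-1}(\tau_k(z))\,a_k(z)&&(r\ge0).\label{eq:Lambda}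
\end{align}

\section{Solving the system}\label{sec:system}

All terms in the sums \eqref{eq:a} and \eqref{eq:Lambda} involve some $\tau_k\ge\frac12$ with $k\ge3$ and carry a tiny power of $q$, except the term $k=2$ in \eqref{eq:Lambda}. This suggests $a_k\approx1$ and $\Lambda_r\approx\Lambda_r^0$, where
\[
\Lambda_r^0(z)=1-q^{E_r\tau_2(z)}=1-e^{-TE_r(1-z)/2},\qquad E_r=4^{r+1}-1 .
\]
The difficulty is that $\Lambda_r^0(1)=0$: the root $2$ and its child $-2$ cancel in every even Gaussian sum. We divide by $\Lambda_0$ at the points $\tau_k(u)$, which approach $1$ as $k\to\infty$. A small perturbation of $\Lambda_0^0$ could move its zero into $[0,1)$, and the quotients $\rho_r$ would blow up. We therefore work in a class of functions that vanish at $z=1$ and are Lipschitz close to $\Lambda_r^0$, force the vanishing by a correction term, and show at the end that the correction is zero.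

Let $\theta=q^{3/4}<4\cdot10^{-7}$. Let $\mathcal{K}$ be the set of sequences $\Lambda=(\Lambda_r)_{r\ge0}$ of real functions $\Lambda_r=\Lambda_r^0+\eta_r$ on $[0,1]$, with $\eta_r$ Lipschitz, $\eta_r(1)=0$ and
\[
|\eta_r|\le10^{-5},\quad|\eta_r'|\le10^{-5}\ \text{ on }[0,\tfrac12],\qquad|\eta_r'|\le10^{-2}4^r\ \text{ on }[\tfrac12,1].
\]

\begin{proposition}\label{prop:system}
There are $\Lambda\in\mathcal{K}$ and functions $a_k:[0,1]\to\mathbb{R}$, $k\ge2$, that satisfy \eqref{eq:a}, \eqref{eq:Lambda} and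
\begin{equation}\label{eq:abounds}
|a_k-1|\le2\cdot10^{-11},\qquad\operatorname{Lip}(a_k)\le2\cdot10^{-9}.
\end{equation}
\end{proposition}

The proof occupies the rest of this section.

\begin{lemma}\label{lem:K}
Let $\Lambda\in\mathcal{K}$ and $r\ge0$.
\begin{itemize}
\item[(i)] On $[0,\frac12]$: $|\Lambda_r-1|\le1.1\cdot10^{-5}$, $|\Lambda_0'|\le2.2\cdot10^{-5}$, $|\rho_r-1|\le2.1\cdot10^{-5}$, $|\rho_r'|\le3.4\cdot10^{-5}$.
\item[(ii)] On $[\frac12,1]$: $\Lambda_0\ge0.994\,\Lambda_0^0$, $\Lambda_0(z)\ge1.98\,(1-z)$, $|\Lambda_0'|\le29.62$.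
\item[(iii)] $|\Lambda_r|\le1.4\cdot4^r$ on $[0,1]$; $\Lambda_0>0$ and $|\rho_r|\le1.4\cdot4^r$ on $[0,1)$.
\item[(iv)] $\operatorname{Lip}(\rho_r\circ\tau_k)\le42\cdot4^r$ for $k\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\zeta=1-z$.

(i) Here $\zeta\ge\frac12$ and $E_r\ge3$, so $1-\theta\le\Lambda_r^0\le1$. This gives $|\Lambda_r-1|\le\theta+10^{-5}$ and $|\Lambda_r-\Lambda_0|\le\theta+2\cdot10^{-5}$, hence the bound for $\rho_r-1$. Next, $|(\Lambda_r^0)'|\le\frac{TE_r}2e^{-TE_r/4}$, and $Ee^{-TE/4}$ decreases for $E\ge3$. So $|\Lambda_0'|\le\frac{3T}2\theta+10^{-5}\le2.2\cdot10^{-5}$, and $|\Lambda_r'|\le\frac{15T}2e^{-15T/4}+10^{-5}\le1.1\cdot10^{-5}$ for $r\ge1$. Then $|\rho_r'|\le(|\Lambda_r'|+|\rho_r||\Lambda_0'|)/\Lambda_0\le3.4\cdot10^{-5}$ for $r\ge1$, and $\rho_0=1$.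

(ii) The function $\Lambda_0^0=1-e^{-3T\zeta/2}$ is concave in $\zeta$, vanishes at $\zeta=0$ and equals $1-\theta$ at $\zeta=\frac12$, so $\Lambda_0^0\ge2(1-\theta)\zeta\ge1.999\,\zeta$ on $[\frac12,1]$. Since $\eta_r(1)=0$, we have $|\eta_r|\le10^{-2}4^r\zeta\le0.0051\cdot4^r\Lambda_0^0$ there. With $r=0$ this gives $\Lambda_0\ge0.994\,\Lambda_0^0\ge1.98\,\zeta$. Also $|\Lambda_0'|\le\frac{3T}2+10^{-2}\le29.62$.

(iii) On $[0,\frac12]$ this follows from (i). On $[\frac12,1]$ use that $n=E_r/3$ is an integer and $1-y^n\le n(1-y)$ for $0\le y\le1$: thus $0\le\Lambda_r^0\le\frac43 4^r\Lambda_0^0$, and $|\Lambda_r|\le1.339\cdot4^r\Lambda_0^0$. This is at most $1.4\cdot4^r$ and, by (ii), at most $1.4\cdot4^r\Lambda_0$.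

(iv) On $[\frac12,1)$ we have $|\Lambda_r'|\le\frac{TE_r}2+10^{-2}4^r\le39.49\cdot4^r$, so by (ii) and (iii) $|\rho_r'|\le(39.49+1.4\cdot29.62)\,4^r/(1.98\,\zeta)\le42\cdot4^r/\zeta$. The singularity at $\zeta=0$ is compensated by $|\tau_k'|\le1-\tau_k$ from \eqref{eq:tau}.
\end{proof}

For given $\Lambda$, \eqref{eq:a} is a linear system close to the identity.

\begin{lemma}\label{lem:linear}
Let $\Lambda\in\mathcal{K}$. For each $u\in[0,1]$ the system \eqref{eq:a} has a unique bounded solution $(a_k(u))_{k\ge2}$, and \eqref{eq:abounds} holds.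
\end{lemma}

\begin{proof}
Let $\Gamma_{k,r}(u)=q^{(4^r-1)\tau_{k+r}(u)}\rho_r(\tau_{k+r}(u))$ for $k\ge2$, $r\ge1$. As $k+r\ge3$, we have $\tau_{k+r}\ge\frac12$ and $|\tau_{k+r}'|\le\frac14$. By Lemma~\ref{lem:K}(iii),(iv),
\begin{gather*}
|\Gamma_{k,r}|\le1.4\cdot4^rq^{(4^r-1)/2},\\
\operatorname{Lip}(\Gamma_{k,r})\le\bigl(\tfrac T4\cdot1.4\cdot16^r+42\cdot4^r\bigr)q^{(4^r-1)/2}\le49\cdot16^rq^{(4^r-1)/2}.
\end{gather*}
At $r=1$ the power of $q$ is $\theta^2<1.6\cdot10^{-13}$, and the ratios of successive bounds are at most $16q^6<10^{-40}$. Hence $\sum_r|\Gamma_{k,r}|\le\gamma_0:=10^{-11}$ and $\sum_r\operatorname{Lip}(\Gamma_{k,r})\le\gamma_1:=10^{-9}$. Let $(\Gamma b)_k=\sum_{r\ge1}\Gamma_{k,r}b_{k+r}$. For fixed $u$, $\Gamma$ acts on $\ell^\infty$ with norm at most $\gamma_0<1$, so \eqref{eq:a}, which reads $a=\mathbf{1}-\Gamma a$, has the unique bounded solution $a=\sum_{\nu\ge0}(-\Gamma)^\nu\mathbf{1}$. For sequences of functions put $\|b\|=\sup_k\|b_k\|_\infty$ and $[b]=\sup_k\operatorname{Lip}(b_k)$.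 Then $\|\Gamma b\|\le\gamma_0\|b\|$ and $[\Gamma b]\le\gamma_1\|b\|+\gamma_0[b]$, and induction gives $\|\Gamma^\nu\mathbf{1}\|\le\gamma_0^\nu$ and $[\Gamma^\nu\mathbf{1}]\le\nu\gamma_0^{\nu-1}\gamma_1$. Summing, $|a_k-1|\le\gamma_0/(1-\gamma_0)$ and $\operatorname{Lip}(a_k)\le\gamma_1/(1-\gamma_0)^2$.
\end{proof}

For $\Lambda\in\mathcal{K}$, with $a$ from Lemma~\ref{lem:linear}, let $\Lambda_r^\sharp(z)$ be the right side of \eqref{eq:Lambda}, let $\sigma(z)=\max(0,2z-1)$, and define
\[
\Phi(\Lambda)_r=\Lambda_r^\sharp-\Lambda_r^\sharp(1)\,\sigma .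
\]
The correction makes $\Phi(\Lambda)_r$ vanish at $1$ and changes nothing on $[0,\frac12]$. We find a fixed point by (F5), which requires only invariance of $\mathcal{K}$ and continuity. The ambient space is the product $C[0,1]^{\{0,1,2,\dots\}}$, a metrizable locally convex space in which convergence means uniform convergence of each coordinate. The set $\mathcal{K}$ is nonempty and convex. It is a product of sets that are bounded, equi-Lipschitz and closed under uniform limits, so it is compact by the theorems of Arzel\`a--Ascoli and Tychonoff.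

\begin{lemma}\label{lem:Phi}
$\Phi$ is a continuous map of $\mathcal{K}$ into $\mathcal{K}$.
\end{lemma}

\begin{proof}
\emph{Invariance.} Let $t_r$ be the sum of the terms $k\ge3$ in \eqref{eq:Lambda}, and put $N=4^{r+k-1}\ge16$. By Lemma~\ref{lem:K}(iii),(iv) and \eqref{eq:abounds}, the $k$-th term has modulus at most $1.5\,Nq^{(N-1)/2}$ and Lipschitz constant at most $(7N^2+43N)q^{(N-1)/2}\le10N^2q^{(N-1)/2}$; here $7N^2$ comes from differentiating the power of $q$, and $43N$ from $\rho_{r+k-1}\circ\tau_k$ and $a_k$. At $N=16$ the power of $q$ is $\theta^{10}<10^{-60}$, and passing from $N$ to $4N$ multiplies $N^2q^{(N-1)/2}$ by $16q^{3N/2}<10^{-3}$. So $|t_r|$ and $\operatorname{Lip}(t_r)$ are less than $10^{-50}$ for every $r$.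

For the term $k=2$ let $x=\tau_2(z)\in[0,\frac12]$ and $\mu_r(z)=a_2(z)\rho_{r+1}(x)-1$. By Lemma~\ref{lem:K}(i), \eqref{eq:abounds} and $|dx/dz|=\frac12$,
\[
|\mu_r|\le2.2\cdot10^{-5},\qquad|\mu_r'|\le2\cdot10^{-5}.
\]
We have $\Lambda_r^\sharp=1-q^{E_rx}(1+\mu_r)-t_r=\Lambda_r^0-q^{E_rx}\mu_r-t_r$. Hence $|\Lambda_r^\sharp(1)|=|\mu_r(1)+t_r(1)|\le2.3\cdot10^{-5}$, and $\Phi(\Lambda)_r=\Lambda_r^0+\tilde\eta_r$ with
\[
\tilde\eta_r=-q^{E_rx}\mu_r-t_r-\Lambda_r^\sharp(1)\,\sigma,\qquad\tilde\eta_r(1)=0 .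
\]
For $z\in[0,\frac12]$ we have $\sigma=0$ and $x\ge\frac14$, so $q^{E_rx}\le\theta$ and $\frac{TE_r}2q^{E_rx}\le\frac{3T}2\theta\le1.2\cdot10^{-5}$. Therefore $|\tilde\eta_r|\le10^{-10}$ and $|\tilde\eta_r'|\le1.2\cdot10^{-5}\cdot2.2\cdot10^{-5}+\theta\cdot2\cdot10^{-5}+10^{-50}\le10^{-9}$. For $z\in[\frac12,1]$ we use $\frac{TE_r}2\le39.48\cdot4^r$ and $\sigma'=2$:
\[
|\tilde\eta_r'|\le39.48\cdot4^r\cdot2.2\cdot10^{-5}+2\cdot10^{-5}+10^{-50}+4.6\cdot10^{-5}\le10^{-3}4^r .
\]
So $\Phi(\Lambda)\in\mathcal{K}$.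

\emph{Continuity.} Let $\Lambda^{(n)}\to\Lambda$ in $\mathcal{K}$, and mark the associated objects with the superscript $(n)$. The range of $\tau_k$ lies in $[0,1-2^{1-k}]$, where $\Lambda_0^{(n)}\ge\min(0.99,\,1.98\cdot2^{1-k})$ by Lemma~\ref{lem:K}(i),(ii). So $\rho_r^{(n)}\circ\tau_k\to\rho_r\circ\tau_k$ and $\Gamma_{k,r}^{(n)}\to\Gamma_{k,r}$ uniformly, for all $k,r$. By induction on $\nu$, $((\Gamma^{(n)})^\nu\mathbf{1})_k\to(\Gamma^\nu\mathbf{1})_k$ uniformly for each $k$: in the series $\sum_r\Gamma^{(n)}_{k,r}((\Gamma^{(n)})^{\nu-1}\mathbf{1})_{k+r}$ each term converges uniformly, and the terms are dominated by the summable sequence $1.4\cdot4^rq^{(4^r-1)/2}$. Since $\|(\Gamma^{(n)})^\nu\mathbf{1}\|\le\gamma_0^\nu$, it follows that $a_k^{(n)}\to a_k$ uniformly for each $k$. Each term on the right of \eqref{eq:Lambda} then converges uniformly, and the terms $k\ge3$ are dominated by $1.5\,Nq^{(N-1)/2}$. Hence $\Phi(\Lambda^{(n)})_r\to\Phi(\Lambda)_r$ uniformly for each $r$.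
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
By (F5), $\Phi$ has a fixed point $\Lambda\in\mathcal{K}$. With $a$ from Lemma~\ref{lem:linear}, \eqref{eq:a} and \eqref{eq:abounds} hold, and it remains to show $\Lambda_r^\sharp(1)=0$ for all $r$. The reason is a symmetry: the subtree below the child $-2$ of the root $2$ is the mirror image of the rest of the tree. In formulas, we compare the equations at the endpoints $1$ and $0$.

Since $\sigma(0)=0$, we have $\Lambda_r^\sharp(0)=\Lambda_r(0)$ for all $r$. Since $\tau_{k+r+1}(1)=\tau_{k+r}(0)$, equation \eqref{eq:a} with index $k+1$ at $u=1$ says that the bounded sequence $(a_{k+1}(1))_{k\ge2}$ solves \eqref{eq:a} at $u=0$. By uniqueness, $a_{k+1}(1)=a_k(0)$ for $k\ge2$. Equation \eqref{eq:a} with index $2$ at $u=1$ becomes, with $k=r+1$,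
\[
a_2(1)=1-\sum_{k\ge2}q^{(4^{k-1}-1)\tau_k(0)}\rho_{k-1}(\tau_k(0))\,a_k(0)=\Lambda_0^\sharp(0)=\Lambda_0(0).
\]
As $\tau_2(1)=0$, the term $k=2$ in $\Lambda_r^\sharp(1)$ is $\rho_{r+1}(0)a_2(1)=\Lambda_{r+1}(0)$. Shifting the index by one in the terms $k\ge3$, we get
\[
\Lambda_r^\sharp(1)=1-\Lambda_{r+1}(0)-\sum_{k\ge2}q^{(4^{r+k}-1)\tau_k(0)}\rho_{r+k}(\tau_k(0))\,a_k(0).
\]
The last sum equals $1-\Lambda_{r+1}^\sharp(0)=1-\Lambda_{r+1}(0)$, so $\Lambda_r^\sharp(1)=0$.
\end{proof}

\section{Growth of the coefficients}\label{sec:growth}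

Fix the solution of Proposition~\ref{prop:system} and define $\Theta_r$ and $\alpha_k$ by \eqref{eq:normalize}; then \eqref{eq:cancel} and \eqref{eq:split} hold. Write $\alpha_k=q^{-\tau_k}A_k$ with $A_k=a_k/(\Lambda_0\circ\tau_k)>0$. From \eqref{eq:abounds} and Lemma~\ref{lem:K} we obtain
\begin{equation}\label{eq:Ak}
A_2\le1.0001,\qquad A_3\le1.01,\qquad A_4\le1.04,\qquad A_k\le0.26\cdot2^k\ \ (k\ge5).
\end{equation}
Indeed, for $k=2$ use part (i) of the lemma. For $k=3$ and $k=4$ we have $1-\tau_3\ge\frac14$ and $1-\tau_4\ge\frac18$, so part (ii) gives $\Lambda_0(\tau_3)\ge0.994(1-\theta^{1/2})$ and $\Lambda_0(\tau_4)\ge0.994(1-\theta^{1/4})$, with $\theta^{1/4}<0.026$. For $k\ge5$ it gives $\Lambda_0(\tau_k)\ge1.98\cdot2^{1-k}$.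

To sum $|c_{\mathbf{k}}|2^{-10I(\mathbf{k})}$ over the tree we want a bounded function $\kappa$ such that $e^{-\kappa}$ is contracted by one generation. Let $\delta=10\ln2-T/3>0.35$. Identity \eqref{eq:balance} suggests $\kappa(u)=\frac T3u$; with this choice the $k$-th child contributes $A_k\exp(-\frac T3\varepsilon_k-\delta(k-1))$. This fails near $u=1$, where $\varepsilon_2$ and $\varepsilon_3$ both vanish and $e^{-\delta}+e^{-2\delta}>1$. But the letters $2$ and $3$ lead to points $\tau_k(u)\le\frac34$, and only the letters $k\ge4$, whose contributions are small, lead back to a neighborhood of $1$. We exploit this by a jump in $\kappa$: let $b$ be the indicator function of $[0.76,1]$ and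
\[
\kappa(u)=\tfrac T3u-b(u),\qquad0\le\kappa\le6 .
\]

\begin{lemma}\label{lem:contraction}
For all $u\in[0,1]$,
\[
\sum_{k\ge2}\alpha_k(u)\,2^{-10(k-1)}e^{-\kappa(\tau_k(u))}\le0.96\,e^{-\kappa(u)}.
\]
\end{lemma}

\begin{proof}
Since $\ln\alpha_k=T\tau_k+\ln A_k$ and $10\ln2=\frac T3+\delta$, identity \eqref{eq:balance} gives $\alpha_k2^{-10(k-1)}e^{\kappa(u)-\kappa(\tau_k(u))}=A_ke^{-D_k}$ with
\[
D_k=\tfrac T3\varepsilon_k(u)+\delta(k-1)+b(u)-b(\tau_k(u)).
\]
We must show $\sum_kA_ke^{-D_k}\le0.96$. We use \eqref{eq:eps}, \eqref{eq:Ak} and $b(\tau_2)=b(\tau_3)=0$. For $k\ge5$ the bounds below change by the factor $2e^{-T/3-\delta}=2^{-9}<0.01$ from $k$ to $k+1$.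

Let $u<0.76$, so that $b(u)=0$.
\begin{itemize}
\item $k=2$: $D_2=\delta$, and the term is at most $1.0001\,e^{-0.35}\le0.705$.
\item $k=3$: $D_3=\frac T6(1-u)+2\delta\ge0.789+0.7$, and the term is at most $0.229$.
\item $k=4$: $D_4\ge\frac T3\cdot0.68+3\delta-1\ge4.47+1.05-1$, and the term is at most $0.012$.
\item $k\ge5$: $D_k\ge\frac T3(k-3.76)+(k-1)\delta-1$. The bound for $k=5$ is at most $8.4\,e^{-8.55}\le0.002$, and these terms add up to at most $0.003$.
\end{itemize}
The total is at most $0.949$.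

Let $u\ge0.76$, so that $b(u)-b(\tau_k)\ge0$, with value $1$ for $k=2,3$.
\begin{itemize}
\item $k=2$: the term is at most $0.705\,e^{-1}\le0.26$.
\item $k=3$: $D_3\ge2\delta+1\ge1.7$, and the term is at most $0.19$.
\item $k=4$: $D_4\ge\frac T6+3\delta\ge4.3$, and the term is at most $0.02$.
\item $k\ge5$: $D_k\ge\frac T3(k-4)+(k-1)\delta$. The bound for $k=5$ is at most $8.4\,e^{-7.9}<0.004$, and these terms add up to at most $0.01$.
\end{itemize}
The total is at most $0.48$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:weights}]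
(a) Let $V_n(u)=\sum_{|\mathbf{k}|=n}|c_{\mathbf{k}}(u)|\,2^{-10I(\mathbf{k})}e^{-\kappa(\tau_{\mathbf{k}}(u))}$. Then $V_0=e^{-\kappa}$, and splitting off the first letter by \eqref{eq:selfsim} gives $V_{n+1}(u)=\sum_{k\ge2}\alpha_k(u)2^{-10(k-1)}V_n(\tau_k(u))$. Induction with Lemma~\ref{lem:contraction} yields $V_n\le0.96^ne^{-\kappa}$. As $0\le\kappa\le6$, we get $\sum_{|\mathbf{k}|=n}|c_{\mathbf{k}}(u)|2^{-10I(\mathbf{k})}\le e^6\,0.96^n$, and we sum over $n$.

(b) By Lemma~\ref{lem:K}(iii), $|\Theta_r|\le1.4\cdot4^rq^{4^{r-1}}\le C2^{-10r}$, so Lemma~\ref{lem:tree} applies.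

(c) We have $\ln\alpha_k=T\tau_k+\ln a_k-\ln(\Lambda_0\circ\tau_k)$. The first term has Lipschitz constant at most $T/2<10$, and the second at most $10^{-8}$ by \eqref{eq:abounds}. For $k=2$ the third has Lipschitz constant at most $10^{-4}$ by Lemma~\ref{lem:K}(i). For $k\ge3$, Lemma~\ref{lem:K}(ii) and $|\tau_k'|\le1-\tau_k$ bound it by $29.62/1.98\le15$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The exponent $10$ in Proposition~\ref{prop:weights}(a) enters through $\delta>0$, and it cannot be replaced by $9$ for these weights. Take $\mathbf{k}=(2,\dots,2)$ of length $n$, so that $I(\mathbf{k})=n$. We have $A_2\ge0.9999$, and $3\tau_2(u)=1+\tau_2(u)-u$ makes the exponents telescope: $|c_{\mathbf{k}}(u)|\ge0.9999^n\,e^{\frac T3(n-1)}$. Hence $|c_{\mathbf{k}}(u)|2^{-9n}\to\infty$, as the orbit of $\frac43$ predicts.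
\end{remark}

\begin{thebibliography}{1}

\bibitem{SSA}
\emph{Sobolev Spaces And Approximation},
\texttt{https://ir.canterbury.ac.nz/\allowbreak bitstreams/\allowbreak 346c9c98-691e-446b-\allowbreak bb6e-bbcc11aa38ed/\allowbreak download}

\end{thebibliography}
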